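# Regular subgraphs of regular multi-hypergraphs from sunflowers of matchings

## 1. Matchings on a common vertex set and the deletion of their core

Take three perfect matchings of the set $\{1,\dots,6\}$ by pairs:
$$f^1=\{12,34,56\},\qquad f^2=\{13,24,56\},\qquad f^3=\{14,23,56\}.$$
All three cover the same six vertices, and the only edge that occurs in more than one of them, $56$, occurs in all of them. Delete $56$ from each. What is left is $\{12,34\},\{13,24\},\{14,23\}$: three pairwise disjoint matchings that all cover $\{1,2,3,4\}$. Each of these four vertices lies in exactly one edge of each matching, so the union is $3$-regular (it is $K_4$).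

This configuration is what the whole proof looks for. We set it up for edges of any size.

**Definition.** A *multi-$k$-graph* $H$ has a finite non-empty vertex set and a finite multiset of edges, each edge being a $k$-set of vertices; the same $k$-set may occur as an edge several times. A *$k$-graph* is the case without repetition. We treat the edges as labelled objects, so parallel edges are different elements of $E(H)$. A *matching* is a set of pairwise vertex-disjoint edges, and $V(f)$ is the set of vertices covered by the matching $f$. The *degree* of a vertex is the number of edges containing it, counted with multiplicity.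

**Definition.** A *subgraph* of $H$ is a non-empty sub-multiset of the edges; its vertex set is the set of vertices covered by these edges. It is an *$r$-regular subgraph* if each vertex of this vertex set has degree exactly $r$ in it.

So a subgraph need not cover all of $H$, but it has to contain an edge.

**Lemma 1.** Let $r\ge 2$ and let $f^1,\dots,f^r$ be distinct non-empty matchings in a multi-$k$-graph with the same vertex set $S$. Suppose that every edge lying in at least two of them lies in all of them, and let $K=f^1\cap\dots\cap f^r$. Then the sets $f^a\setminus K$ are non-empty, pairwise disjoint matchings with common vertex set $S\setminus V(K)$, and their union is an $r$-regular subgraph.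

*Proof.* An edge in $f^a\cap f^b$ with $a\neq b$ lies in all the matchings, hence in $K$; so the sets $f^a\setminus K$ are pairwise disjoint. All $f^a$ have the same size $|S|/k$. If $f^a=K$ for some $a$, then every $f^b$ contains $K$ and has the same size as $K$, so all $f^b$ equal $K$, which contradicts distinctness. So no $f^a\setminus K$ is empty. Since $f^a$ is a matching containing $K$, the edges of $f^a\setminus K$ cover exactly $S\setminus V(K)$. Each vertex of $S\setminus V(K)$ therefore lies in exactly one edge of each of the $r$ disjoint sets $f^a\setminus K$, so it has degree $r$ in the union. $\square$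

For $r=2$ the condition on shared edges is empty: *any* two distinct matchings with the same vertex set will do. For instance $\{123,456\}$ and $\{124,356\}$ form a $2$-regular $3$-graph on six vertices. For $r\ge3$ the condition is a real restriction, and most of the lecture deals with it.

## 2. The conjecture, three small cases, and the theorems

A multi-$k$-graph is *$\phi$-regular* if every vertex has degree $\phi$. The question is whether large regularity forces a regular subgraph of prescribed degree. It is Conjecture 2 of the problem source, the paper "Two-regular subgraphs of hypergraphs":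

**Conjecture.** Let $k,r\ge2$. There exists an integer $\phi_k(r)$ such that for $\phi\gg\phi_k(r)$ (that is, for all integers $\phi$ sufficiently large in terms of $k$ and $r$), every $\phi$-regular multi-$k$-graph contains an $r$-regular subgraph.

The number $n$ of vertices is not bounded in terms of $k,r,\phi$, so a bound on $\phi$ that grows with $n$ is useless. Here are three cases by hand.

*A single $k$-set.* If $n=k$, then $H$ is one $k$-set with multiplicity $\phi$. Any $r$ of the copies form an $r$-regular subgraph as soon as $\phi\ge r$.

*The case $k=r=2$.* Here $\phi\ge2$ is enough. Take a longest path in the multigraph, with first vertex $v_0$. Since $v_0$ has degree at least $2$, it lies in an edge other than the first edge of the path. By maximality the other end of this edge is on the path. So it closes a cycle, or it is parallel to the first edge; both give a $2$-regular subgraph. The subgraph need not be a union of two matchings with the same vertex set: the triangle is $2$-regular, and any two of its edges cover different vertex sets. The form supplied by Lemma 1 is thus a stronger conclusion.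

*The case $k=3$, $r=2$ on five vertices.* Take all triples of a $5$-set, each once. This $3$-graph is $\binom42=6$-regular. A $2$-regular subgraph with vertex set $S$ and $h$ edges satisfies $2|S|=3h$, so $3$ divides $|S|$. As $3\le|S|\le5$, we get $|S|=3$, and the subgraph consists of two copies of one triple. There is only one copy, so no $2$-regular subgraph exists. Hence $\phi=6$ does not suffice. On six vertices the pair $\{123,456\},\{124,356\}$ appears.

The conjecture is true. Below, $e$ in a bound such as $2ek$ is the base of the natural logarithm.

**Theorem 2.** Let $k,r\ge 2$ and $\phi\ge\phi_k(r):=\big(4r(2ek)^{k+1}\big)^r$. Every $\phi$-regular multi-$k$-graph contains an $r$-regular subgraph; moreover, one that is the union of $r$ pairwise edge-disjoint matchings with the same vertex set. For $r=2$, $\phi>2(2ek)^k$ suffices.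

For the conjecture as stated, take any integer at least as large as this number. There is also a version without regularity.

**Theorem 3.** Let $k,r\ge2$, $(k,r)\ne(2,2)$. Put $q=1$ if $r=2$ and $q=r$ if $r\ge3$, and let
$$\gamma=1-\frac1{q(k-1)},\qquad C=8ek\,(256\,e\,r\,k^2)^{1/(k-1)}.$$
Every multi-$k$-graph with $n$ vertices, maximum degree at most $\Delta$ (real, $\Delta\ge1$) and at least $Cn\Delta^\gamma$ edges contains an $r$-regular subgraph, again a union of $r$ edge-disjoint matchings with the same vertex set.

**Proposition 4.**
(a) For $k\ge3$ and every $n\ge k$ there is a $k$-graph on $n$ vertices with maximum degree $\Delta=\binom{n-1}{k-1}$ and at least $\frac1{2(k-1)}\,n\,\Delta^{1-1/(k-1)}$ edges that has no $r$-regular subgraph for any $r\ge2$. So for $r=2$ Theorem 3 is sharp up to the value of the constant $C$, and for no $r\ge2$ can the exponent be lowered below $1-\frac1{k-1}$.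
(b) Let $g=\gcd(k,r)$. There is a $\phi$-regular multi-$k$-graph with $\phi=(r-1)\binom{k+k/g-2}{k-1}$ and no $r$-regular subgraph. In particular, if $\gcd(k,r)=1$, the threshold in the conjecture is larger than $(r-1)\binom{2k-2}{k-1}$.

## 3. Counting matchings of linear size

To use Lemma 1 we need many matchings on one vertex set. First we produce many matchings, by greedy choice.

**Lemma 5.** Let $H$ be a multi-$k$-graph with maximum degree at most $\Delta$ and $M\ge1$ edges, and let $m=\lceil M/(2k\Delta)\rceil$. Then $H$ has at least $(M/2)^m/m!\ge\big(\frac{M}{2m}\big)^m$ matchings of size $m$.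

*Proof.* Choose pairwise disjoint edges one by one. Suppose $j\le m-1$ have been chosen; by the definition of $m$, $j<M/(2k\Delta)$. They cover $jk$ vertices, so at most $jk\Delta<M/2$ edges meet them (the chosen edges themselves included). So at least $M/2$ choices remain for the next edge. This gives at least $(M/2)^m$ ordered sequences of $m$ disjoint edges. Each matching comes from $m!$ orders, and $m!\le m^m$. $\square$

We also use the standard estimate, for integers $N\ge0$ and $s\ge1$,
$$\binom Ns\le\frac{N^s}{s!}\le\Big(\frac{eN}{s}\Big)^s, \tag{1}$$
where the second inequality is $s^s/s!\le e^s$, one term of the exponential series.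

*The regular case.* Let $H$ be $\phi$-regular with $\phi\ge1$ and $n$ vertices. Counting incidences, it has $M=\phi n/k$ edges, so with $\Delta=\phi$ we get $m=\lceil n/(2k^2)\rceil$. Lemma 5 says in particular that a matching of size $m$ exists, so $km\le n$ and $M/m=\phi n/(km)\ge\phi$. Moreover $m\ge n/(2k^2)$. To summarize,
$$H\text{ has at least }(\phi/2)^m\text{ matchings of size }m,\qquad 1\le\frac n{km}\le 2k. \tag{2}$$

## 4. Two matchings with the same vertex set: the case $r=2$

For $r=2$ a pigeonhole argument is enough. By (1) and (2), the number of possible vertex sets of a matching of size $m$ is at most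
$$\binom n{km}\le\Big(\frac{en}{km}\Big)^{km}\le(2ek)^{km}. \tag{3}$$
If $\phi>2(2ek)^k$, then $(\phi/2)^m>(2ek)^{km}$, so there are more matchings than vertex sets, and two distinct matchings of size $m$ have the same vertex set. Lemma 1 with $r=2$ turns them into a $2$-regular subgraph that is the union of two edge-disjoint matchings with the same vertex set. This proves the last sentence of Theorem 2. It also proves the rest of Theorem 2 for $r=2$, since $\big(8(2ek)^{k+1}\big)^2>2(2ek)^k$.

## 5. Where pigeonhole stops for three or more matchings

For $r\ge3$ the same count yields as many matchings on one vertex set as we like, but they may overlap in the wrong pattern. On $\{1,\dots,6\}$ take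
$$\{12,34,56\},\qquad\{12,35,46\},\qquad\{34,15,26\}.$$
The first two share $12$ and the first and third share $34$, so Lemma 1 does not apply. The union, the seven edges $12,34,56,35,46,15,26$, has degree $2$ at $1,2,3,4$ and degree $3$ at $5,6$. A $3$-regular subgraph could only use vertices of degree at least $3$, so it would consist of three copies of $56$. There is one copy, so this union contains no $3$-regular subgraph.

Even exponentially many matchings on one vertex set need not help. Let $H$ consist of $m$ disjoint $k$-sets, each with multiplicity $r-1$. It has $(r-1)^m$ perfect matchings, all with the same vertex set, and no $r$-regular subgraph, because all degrees are $r-1$.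

What Lemma 1 asks for is a *sunflower*: $r$ distinct sets such that each element in two of them is in all of them. The classical Erdős–Rado sunflower lemma says that a family of more than $m!\,(r-1)^m$ sets of size $m$ contains a sunflower with $r$ members. Here that is too weak, at a precise point. Our sets have size $m=\lceil n/(2k^2)\rceil$, which is unbounded, while $\phi$ is fixed. Greedy counting gives only about $(c\phi)^m$ matchings on one vertex set, with $c$ depending on $k$. As soon as $m>e\phi$, we have $m!\,(r-1)^m\ge(m/e)^m>\phi^m$, and the hypothesis of the Erdős–Rado lemma is out of reach.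

So we need a sunflower bound of the form $B^m$, with $B$ independent of $m$ and smaller than $c\phi$.

## 6. Roots, boxes, and the sunflower bound that is needed

Such a bound becomes possible once the matchings are regarded as points of a product of small sets. For each edge fix one of its vertices, its *root*, and let $E_u$ be the set of edges with root $u$. These sets are pairwise disjoint and $|E_u|\le\deg u$. The $m$ edges of a matching of size $m$ are disjoint, so they have $m$ distinct roots. If two matchings have the same root set $U$, then each consists of exactly one edge from each $E_u$, $u\in U$: both are points of the box $\prod_{u\in U}E_u$.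

**Definition.** For finite sets $E_1,\dots,E_m$, an *$r$-sunflower* in $E_1\times\dots\times E_m$ is a collection of $r$ distinct members $f^1,\dots,f^r$ such that for every $c$ the entries $f^1_c,\dots,f^r_c$ are either all equal or pairwise distinct.

For example, $(1,1),(1,2),(1,3)$ is a $3$-sunflower in $\{1,2,3\}^2$, while $(1,1),(1,2),(2,3)$ is not one, because of its first coordinate. In $\{1,2\}^m$ there is no $3$-sunflower at all, since no coordinate can take three distinct values.

A box with sides of size at most $D$ has at most $D^m$ points, and our families of matchings will have about $(cD)^m$ points. So the following bound, with a power of $D$ below $1$ in the base, is what we need.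

**Theorem 6.** Let $r\ge2$, $m\ge1$, let $D\ge r-1$ be real, let $E_1,\dots,E_m$ be non-empty sets with $|E_c|\le D$, and let $F\subseteq E_1\times\dots\times E_m$ contain no $r$-sunflower. Then
$$|F|\le r\,2^m(r-1)^{m/r}D^{(1-1/r)m}<\big(4r\,D^{1-1/r}\big)^m.$$

The proof occupies Sections 7 to 9. First we record how it is used.

**Proposition 7.** Let $H$ be a multi-$k$-graph, let $(E_u)_{u\in U}$ be pairwise disjoint sets of edges, $|U|=m\ge1$, $|E_u|\le D$, and let $F$ be a set of matchings, each consisting of exactly one edge from each $E_u$ ($u\in U$), and all having the same vertex set $S$. If $r\ge3$, $D\ge r-1$ and $|F|\ge(4rD^{1-1/r})^m$, or if $r=2$ and $|F|\ge2$, then $H$ contains an $r$-regular subgraph which is a union of $r$ edge-disjoint matchings with a common vertex set.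

*Proof.* In both cases $F\ne\emptyset$, so every $E_u$ is non-empty. Sending a matching to the tuple of its edges in the sets $E_u$ identifies $F$ with a subset of $\prod_uE_u$; the map is injective. If $r\ge3$, Theorem 6 and its strict inequality give an $r$-sunflower $f^1,\dots,f^r$ in $F$. If $r=2$, any two distinct members form a $2$-sunflower. Now suppose an edge $e$ lies in $f^a$ and in $f^b$, $a\ne b$. The sets $E_u$ are disjoint, so $e$ is the entry of both in the same coordinate $u$. There the entries are not pairwise distinct, so they are all equal, and $e$ lies in every $f^c$. Lemma 1 applies. $\square$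

## 7. A function that ignores tuples with a partial coincidence

To prove Theorem 6 we want to encode "no sunflower" in a function on $F^r$ that is diagonal, and to write this function with few simple terms. We build it coordinate by coordinate. In a single coordinate with value set $X$ we want a function of $r$ variables that is $1$ on constant tuples and vanishes on those tuples that spoil a sunflower, namely the ones neither constant nor pairwise distinct. On pairwise distinct tuples we are free, and this freedom makes a short expression possible.

For a tuple $x=(x_1,\dots,x_r)$ write $x_{-a}$ for the tuple with the $a$-th entry removed, and $[\,\cdot\,]$ for the indicator of a condition.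

**Lemma 8.** Let $X$ be a finite non-empty set, $r\ge2$. There is $t:X^r\to\mathbb R$ with

1. $t(x,\dots,x)=1$ for all $x\in X$;
2. $t(x_1,\dots,x_r)=0$ unless $x_1,\dots,x_r$ are all equal or pairwise distinct;
3. $t(x_1,\dots,x_r)=\sum_{a=1}^r\sum_{j=0}^{r-2}p_j(x_a)\,g_{a,j}(x_{-a})$ for suitable functions $p_j,g_{a,j}$.

The number of terms in condition 3 is $r(r-1)$, however large $X$ is. For $r=2$ the constant function $t=1$ works, with $p_0=1$.

*Example: $r=3$, $X=\{0,1,2\}$, $p_0(x)=1$, $p_1(x)=x$.* Let $t$ be $1$ on constant triples, $-\frac12$ on the six permutations of $(0,1,2)$, and $0$ elsewhere. Conditions 1 and 2 are clear. For condition 3, let $Q$ be the space of functions of the form in condition 3. A function $z$ is orthogonal to $Q$ exactly when each of its one-dimensional fibres $u$ satisfies $\sum_y u(y)=\sum_y y\,u(y)=0$, that is, when each fibre is a multiple of $w=(1,-2,1)$. Peeling off one direction at a time, such $z$ are exactly the multiples of $(x_1,x_2,x_3)\mapsto w(x_1)w(x_2)w(x_3)$. This function is $1,-8,1$ on the three constant triples and $-2$ on each permutation of $(0,1,2)$, so its inner product with $t$ is $(1-8+1)+6\cdot(-\frac12)(-2)=0$.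 Hence $t\in Q$. The indicator of the constant triples alone has inner product $-6$ with it, so that indicator is not in $Q$: the values on pairwise distinct triples are needed.

*Proof of Lemma 8.* We identify $X$ with a set of distinct reals and put $p_j(x)=x^j$ (with $x^0=1$). We use the standard inner product on $\mathbb R^{X^r}$.

**Step 1: describe the orthogonal complement of the allowed functions.** Let $Q$ be the linear space of all functions of the form in condition 3. It is spanned by the functions $x\mapsto x_a^j\,[x_{-a}=\xi]$ with $1\le a\le r$, $0\le j\le r-2$, $\xi\in X^{r-1}$. So $W:=Q^\perp$ consists of the $z:X^r\to\mathbb R$ such that every one-dimensional fibre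
$$u(y)=z(x_1,\dots,x_{a-1},y,x_{a+1},\dots,x_r)$$
satisfies $\sum_yu(y)y^j=0$ for $0\le j\le r-2$.

**Step 2: a non-zero fibre has large support.** We claim that a non-zero such $u$ has at least $r$ non-zero entries. Suppose its support has $s$ elements with $1\le s\le r-1$. The equations for $j=0,\dots,s-1$ are available, since $s-1\le r-2$. Restricted to the support they form an $s\times s$ Vandermonde system with distinct nodes, which is invertible. So $u=0$, a contradiction.

**Step 3: a function in $W$ that vanishes on all pairwise distinct tuples is zero.** Suppose $0\ne z\in W$ vanishes on all tuples with pairwise distinct entries. Among the tuples $x$ with $z(x)\ne0$ choose one with the maximum number $d$ of distinct values. Since $x$ is not pairwise distinct, $d\le r-1$ and $x_a=x_b$ for some $a\ne b$. Removing the $a$-th entry loses no value, so $\{x_c:c\ne a\}$ has exactly $d$ elements. The fibre of $z$ through $x$ in direction $a$ is non-zero at $x_a$, so by Step 2 its support has at least $r>d$ elements. Hence some $y\notin\{x_c:c\ne a\}$ is in the support. Replacing $x_a$ by $y$ gives a tuple where $z\ne0$ with $d+1$ distinct values, contradicting maximality.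

**Step 4: split the indicator of the diagonal.** Let $P$ be the space of functions supported on tuples with pairwise distinct entries. Then $P^\perp$ is the space of functions vanishing on these tuples, and Step 3 says $W\cap P^\perp=0$. So $(Q+P)^\perp=Q^\perp\cap P^\perp=0$, hence $Q+P=\mathbb R^{X^r}$. Write the function $[x_1=\dots=x_r]$ as $t+p$ with $t\in Q$ and $p\in P$. Condition 3 holds because $t\in Q$. On tuples that are not pairwise distinct $p$ vanishes, so there $t$ equals $[x_1=\dots=x_r]$. Constant tuples are not pairwise distinct, as $r\ge2$, so $t=1$ on them; on tuples neither constant nor pairwise distinct, $t=0$. $\square$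

## 8. A diagonal function needs many slices

The second ingredient says that a diagonal function cannot be a sum of few terms of a certain shape. Call a function of the form $\alpha(f_a)\beta(f_{-a})$ on $F^r$ a *slice* in direction $a$. For $r=2$ this is a matrix of rank at most one. The indicator of the diagonal is $\sum_{f\in F}[f_1=f]\,[f_2=\dots=f_r=f]$, a sum of $|F|$ slices. The next lemma says that no diagonal function with non-zero diagonal is a sum of fewer.

**Lemma 9 (Tao).** Let $r\ge2$, $F$ a finite set, and let $T:F^r\to\mathbb R$ satisfy $T(f,\dots,f)\ne0$ for all $f$ and $T(f_1,\dots,f_r)=0$ if the $f_a$ are not all equal. If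
$$T=\sum_{a=1}^r\sum_{i=1}^{s_a}\alpha_{a,i}(f_a)\,\beta_{a,i}(f_{-a}),$$
then $\sum_as_a\ge|F|$.

*Proof.* We use induction on $r$. For $r=2$, $T$ is a diagonal matrix with non-zero diagonal, so it has rank $|F|$, and it is a sum of $s_1+s_2$ matrices of rank at most $1$. So $s_1+s_2\ge|F|$.

Let $r\ge3$. If $s_r\ge|F|$ we are done, so let $s_r<|F|$. The aim is to kill the slices in direction $r$ by summing against a suitable $h$.

**Step 1: choose $h$.** The space of $h:F\to\mathbb R$ with $\sum_fh(f)\alpha_{r,i}(f)=0$ for $1\le i\le s_r$ has dimension $d\ge|F|-s_r\ge1$. A $d$-dimensional subspace of $\mathbb R^F$ projects isomorphically onto some $d$ coordinates (a matrix of rank $d$ has $d$ independent columns). So it contains a vector that equals $1$ on these $d$ coordinates. Take this vector as $h$, and let $F'=\{f:h(f)\ne0\}$. Then $|F'|\ge|F|-s_r$.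

**Step 2: contract.** Put $T'(f_1,\dots,f_{r-1})=\sum_{f_r\in F}h(f_r)\,T(f_1,\dots,f_r)$, restricted to $F'^{\,r-1}$. If $f_1,\dots,f_{r-1}$ are not all equal, every summand is $0$. If they all equal $f\in F'$, only $f_r=f$ contributes, and the value is $h(f)T(f,\dots,f)\ne0$. So $T'$ is diagonal with non-zero diagonal on $F'$.

**Step 3: count the remaining slices.** A slice with $a=r$ contributes $\big(\sum_{f_r}h(f_r)\alpha_{r,i}(f_r)\big)\beta_{r,i}(f_1,\dots,f_{r-1})=0$. A slice with $a<r$ becomes $\alpha_{a,i}(f_a)$ times a function of the other variables among $f_1,\dots,f_{r-1}$, again a slice in direction $a$. By induction $\sum_{a<r}s_a\ge|F'|\ge|F|-s_r$. $\square$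

## 9. Sunflower-free families in a box

We now prove Theorem 6 by multiplying the functions of Lemma 8 over the coordinates and expanding.

*Proof of Theorem 6.*

**Step 1: a diagonal function on $F^r$.** Let $t_c$ be the function of Lemma 8 for $X=E_c$, with functions $p_{c,j}$ and $g_{c,a,j}$ in condition 3. On $F^r$ put
$$T(f^1,\dots,f^r)=\prod_{c=1}^mt_c(f^1_c,\dots,f^r_c).$$
By condition 1, $T(f,\dots,f)=1$. Suppose $T(f^1,\dots,f^r)\ne0$ and the $f^a$ are not all equal. Each factor is non-zero, so by condition 2, in every coordinate the entries are all equal or pairwise distinct. In some coordinate they are not all equal, hence pairwise distinct; therefore $f^1,\dots,f^r$ are pairwise distinct. So they form an $r$-sunflower in $F$, a contradiction. Thus $T$ satisfies the hypothesis of Lemma 9.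

**Step 2: expand and group.** We want to write $T$ with few slices. Expanding the product by condition 3 gives terms indexed by words $\omega=((a_c,j_c))_{c\le m}$ with $a_c\in\{1,\dots,r\}$ and $0\le j_c\le r-2$:
$$\prod_{c=1}^mp_{c,j_c}(f^{a_c}_c)\;g_{c,a_c,j_c}\big((f^b_c)_{b\ne a_c}\big). \tag{4}$$
Such a term is not a slice in general, since each $f^a$ enters some of the functions $g$. But each word has a direction that occurs often: for each $\omega$ choose $a=a(\omega)$ such that $A=\{c:a_c=a\}$ has at least $m/r$ elements. Put into one group all words with the same $a(\omega)=a$, the same $A$ and the same $(j_c)_{c\in A}$.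

**Step 3: each group is a sum of few slices in direction $a$.** In (4), a coordinate $c\in A$ contributes $p_{c,j_c}(f^a_c)$, which is the same for the whole group, and a factor that does not involve $f^a$. A coordinate $c\notin A$ involves $f^a$ only through the entry $f^a_c$. So the sum of the group is
$$\Big(\prod_{c\in A}p_{c,j_c}(f^a_c)\Big)\cdot G(f^1,\dots,f^r),$$
where $G$ depends on $f^a$ only through the entries $f^a_c$ with $c\notin A$. For each $\eta\in\prod_{c\notin A}E_c$ let $G_\eta$ be the function of the remaining $f^b$, $b\neq a$, obtained by setting these entries to $\eta$. Then the sum of the group equals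
$$\sum_\eta\Big(\prod_{c\in A}p_{c,j_c}(f^a_c)\cdot\big[(f^a_c)_{c\notin A}=\eta\big]\Big)\cdot G_\eta\big((f^b)_{b\ne a}\big),$$
a sum of at most $\prod_{c\notin A}|E_c|\le D^{m-|A|}$ slices in direction $a$.

**Step 4: count.** There are $r$ choices of $a$, and for each $A$ there are $(r-1)^{|A|}$ choices of $(j_c)_{c\in A}$. By Lemma 9,
$$|F|\le r\sum_{|A|\ge m/r}(r-1)^{|A|}D^{m-|A|}=r\sum_{|A|\ge m/r}D^m\Big(\frac{r-1}D\Big)^{|A|}.$$
Since $D\ge r-1$, each summand is at most $D^m\big(\frac{r-1}D\big)^{m/r}=(r-1)^{m/r}D^{(1-1/r)m}$, and there are at most $2^m$ sets $A$. This is the first inequality. The second follows from $r\le r^m$ and $r-1<2^r$, which gives $(r-1)^{1/r}<2$. $\square$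

## 10. Regular multi-hypergraphs: proof of Theorem 2

The case $r=2$ was done in Section 4, so let $r\ge3$. Let $H$ be $\phi$-regular with $n$ vertices and $\phi\ge\big(4r(2ek)^{k+1}\big)^r$, and let $m=\lceil n/(2k^2)\rceil$, so that (2) holds.

**Step 1: put many matchings on one vertex set into one box.** Fix a root $\rho(e)\in e$ for every edge and let $E_u=\{e:\rho(e)=u\}$. These sets are pairwise disjoint and $|E_u|\le\phi$. A matching $f$ of size $m$ has a vertex set $V(f)$ of size $km$ and a set $U(f)\subseteq V(f)$ of $m$ distinct roots. By (1) and (3), the number of possible pairs $(V(f),U(f))$ is at most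
$$\binom n{km}\binom{km}m\le(2ek)^{km}(ek)^m.$$
By (2) there are at least $(\phi/2)^m$ matchings of size $m$. So for some pair $(S,U)$ the set $F$ of matchings $f$ of size $m$ with $V(f)=S$ and $U(f)=U$ satisfies
$$|F|\ge\Big(\frac{\phi}{2\,ek\,(2ek)^k}\Big)^m=\Big(\frac\phi{(2ek)^{k+1}}\Big)^m.$$
Recording the roots has cost only a factor $(ek)^m$.

**Step 2: apply the sunflower bound.** Each $f\in F$ consists of exactly one edge from each $E_u$, $u\in U$. By hypothesis $\phi^{1/r}\ge4r(2ek)^{k+1}$, so
$$\frac\phi{(2ek)^{k+1}}=\phi^{1-1/r}\cdot\frac{\phi^{1/r}}{(2ek)^{k+1}}\ge4r\,\phi^{1-1/r},$$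
hence $|F|\ge(4r\phi^{1-1/r})^m$. Also $\phi\ge r-1$. Proposition 7 with $D=\phi$ gives the $r$-regular subgraph as a union of $r$ edge-disjoint matchings with the same vertex set. $\blacksquare$

The conjecture therefore holds.

## 11. Irregular hypergraphs: rooting in the set of high-degree vertices

For Theorem 3, consider first what the direct count gives. With at least $Cn\Delta^\gamma$ edges and $m=\lceil M/(2k\Delta)\rceil$, we have $n/(km)\le2\Delta n/M\le2\Delta^{1-\gamma}/C$, so by (1) the number of vertex sets is at most $(2e\Delta^{1-\gamma}/C)^{km}$. To compare this with a number of matchings of order $(c\Delta)^m$, already for $r=2$, one needs $k(1-\gamma)\le1$, that is, $\gamma\ge1-\frac1k$. Theorem 3 has the smaller exponent $1-\frac1{k-1}$ for $r=2$. One factor $\Delta^{1-\gamma}$ per edge must be saved, and it is saved by choosing one vertex of each edge, the root, from a set $X$ with only $O(m)$ elements (the implied constant depending on $k$). The following proof first finds such a set.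

*Proof of Theorem 3.* Since $(k,r)\ne(2,2)$, we have $q(k-1)\ge2$: if $r=2$ then $k\ge3$, and if $r\ge3$ then $q=r\ge3$. So $\frac12\le\gamma<1$. Let $H$ be as in the theorem.

**Step 1: pass to a scale where high-degree vertices meet many edges.** Let $\Delta_i=2^{-i}\Delta$ for integers $i\ge0$. Call $(H',i)$ *admissible* if $H'$ is obtained from $H$ by deleting edges (keeping all $n$ vertices), has maximum degree at most $\Delta_i$, and has at least $Cn\Delta_i^\gamma$ edges. The pair $(H,0)$ is admissible. If $(H',i)$ is admissible then $H'$ has an edge, so some degree is at least $1$ and $\Delta_i\ge1$; hence $i$ is bounded. Take an admissible $(H',i)$ with $i$ maximum, and let $\Delta'=\Delta_i$ and $M'=e(H')$, the number of edges of $H'$.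

Let $X=\{v:\deg_{H'}(v)>\Delta'/2\}$. The edges of $H'$ that avoid $X$ form a multi-$k$-graph of maximum degree at most $\Delta'/2=\Delta_{i+1}$. By maximality of $i$ there are fewer than
$$Cn(\Delta'/2)^\gamma=2^{-\gamma}Cn\Delta'^\gamma\le2^{-1/2}M'$$
of them. So the set $E'$ of edges of $H'$ that meet $X$ has size
$$M_X\ge(1-2^{-1/2})M'\ge M'/4 . \tag{5}$$

**Step 2: collect four inequalities.** As $M'>0$, (5) gives $M_X>0$, so $X\ne\emptyset$. A vertex of $X$ lies in more than $\Delta'/2$ edges, all in $E'$, so $M_X\ge\Delta'/2$. Summing degrees over $X$ gives $|X|\Delta'/2\le kM'$, and with (5), $|X|\le8kM_X/\Delta'$. Finally, summing all degrees, $n\Delta'/k\ge M'\ge Cn\Delta'^\gamma$, so $\Delta'^{1-\gamma}\ge Ck$; since $1-\gamma=\frac1{q(k-1)}$ and $C\ge1$,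
$$\Delta'\ge(Ck)^{q(k-1)}\ge C^{k-1}=(8ek)^{k-1}\cdot256\,e\,r\,k^2\ge r.$$

**Step 3: count matchings in $E'$.** Let $m=\lceil M_X/(2k\Delta')\rceil$. If $m=1$, then $M_X/m=M_X\ge\Delta'/2$. If $m\ge2$, then $M_X/(2k\Delta')>1$, and rounding up at most doubles this number, so $m\le M_X/(k\Delta')$ and $M_X/m\ge k\Delta'$. In both cases $M_X/m\ge\Delta'/2$. By Lemma 5, applied to the edge set $E'$ with maximum degree at most $\Delta'$, there are at least $(\Delta'/4)^m$ matchings of size $m$ in $E'$.

**Step 4: root in $X$ and count pairs.** Fix a root $\rho(e)\in e\cap X$ for every $e\in E'$, and let $E_u=\{e\in E':\rho(e)=u\}$, so $|E_u|\le\Delta'$. For a matching $f\subseteq E'$ of size $m$ let $U(f)\subseteq X$ be its set of $m$ distinct roots; then $V(f)\setminus U(f)$ has $(k-1)m$ elements. From $m\ge M_X/(2k\Delta')$, Step 2 and (5),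
$$\frac{|X|}m\le\frac{8kM_X}{\Delta'}\cdot\frac{2k\Delta'}{M_X}=16k^2,\qquad\frac nm\le\frac{2k\Delta'n}{M_X}\le\frac{8k\Delta'n}{M'}\le\frac{8k\Delta'^{1-\gamma}}C.$$
By (1), and since $k-1\ge1$, the number of pairs $(U(f),V(f)\setminus U(f))$ is at most
$$\binom{|X|}m\binom n{(k-1)m}\le\big(16ek^2\big)^m\Big(\frac{en}m\Big)^{(k-1)m}\le\Big[16ek^2\Big(\frac{8ek}C\Big)^{k-1}\Delta'^{1/q}\Big]^m,$$
where the last step uses $(1-\gamma)(k-1)=\frac1q$.

**Step 5: pigeonhole and sunflower.** Dividing, there are $S$ and $U$ such that the set $F$ of matchings $f\subseteq E'$ of size $m$ with $V(f)=S$ and $U(f)=U$ satisfies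
$$|F|\ge\big(\kappa\,\Delta'^{1-1/q}\big)^m,\qquad\kappa=\frac{(C/(8ek))^{k-1}}{64ek^2}=\frac{256\,e\,r\,k^2}{64\,e\,k^2}=4r.$$
Each $f\in F$ consists of exactly one edge from each $E_u$, $u\in U$. If $r=2$, then $q=1$ and $|F|\ge8^m\ge2$. If $r\ge3$, then $q=r$, $|F|\ge(4r\Delta'^{1-1/r})^m$, and $\Delta'\ge r-1$ by Step 2. In both cases Proposition 7 with $D=\Delta'$ gives the required $r$-regular subgraph. $\blacksquare$

## 12. Stars and complete hypergraphs: proof of Proposition 4

**Part (a): a star.** The purpose is a dense $k$-graph in which one vertex lies in all edges. Let $k\ge3$, $n\ge k$, and take all $k$-subsets of an $n$-set that contain a fixed vertex $v$. The number of edges is $M=\binom{n-1}{k-1}$, and this is the degree of $v$, so it is the maximum degree $\Delta$. Since $\frac{n-1-i}{k-1-i}\ge\frac{n-1}{k-1}$ for $0\le i\le k-2$, we have $\Delta\ge\big(\frac{n-1}{k-1}\big)^{k-1}$, hence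
$$\Delta^{1/(k-1)}\ge\frac{n-1}{k-1}\ge\frac n{2(k-1)},\qquad M=\Delta^{1/(k-1)}\Delta^{1-1/(k-1)}\ge\frac1{2(k-1)}\,n\,\Delta^{1-1/(k-1)}.$$
Suppose there is an $r$-regular subgraph, $r\ge2$. All its edges contain $v$, so it has exactly $r$ edges. Every vertex it covers lies in $r$ edges, hence in all of them, so all $r$ edges are equal as sets. That is impossible in a $k$-graph without repeated edges.

For $r=2$, the exponent in Theorem 3 is exactly $1-\frac1{k-1}$, so the example shows that the theorem is sharp up to the value of the constant. For any $r\ge2$, suppose a statement like Theorem 3 held with an exponent $\gamma'<1-\frac1{k-1}$ and some constant $C'$. As $n\to\infty$ also $\Delta\to\infty$, so for large $n$ the star has at least $\frac1{2(k-1)}n\Delta^{1-1/(k-1)}\ge C'n\Delta^{\gamma'}$ edges and no $r$-regular subgraph, a contradiction.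

**Part (b): a complete multi-$k$-graph.** This extends the five-vertex example of Section 2 by the same divisibility argument. Let $g=\gcd(k,r)$ and $N=k+\frac kg-1$, and take all $k$-subsets of an $N$-set, each with multiplicity $r-1$. It is $\phi$-regular with
$$\phi=(r-1)\binom{N-1}{k-1}=(r-1)\binom{k+k/g-2}{k-1}.$$
Suppose there is an $r$-regular subgraph with vertex set $S$ and $h$ edges. Counting incidences, $r|S|=kh$, that is, $\frac rg|S|=\frac kg h$. As $\frac kg$ and $\frac rg$ are coprime, $\frac kg$ divides $|S|$. It also divides $k$, and $k\le|S|\le N<k+\frac kg$, so $|S|=k$. Then every edge of the subgraph equals $S$, and the degree condition forces $h=r$: the subgraph is $r$ copies of one $k$-set. But the multiplicity is only $r-1$, a contradiction.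

If $\gcd(k,r)=1$, then $\phi=(r-1)\binom{2k-2}{k-1}$, so the conclusion of the conjecture fails at this value of $\phi$, and the threshold is larger. For $k=3$, $r=2$ this is the value $6$ of Section 2. $\blacksquare$
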